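
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{ELS-based adaptive trackers can be unstable when the estimate of the leading input coefficient is not modified}


\begin{abstract}
An adaptive tracker based on extended least squares (ELS) computes its input by solving a linear equation whose leading matrix is the current estimate $B_{1n}$ of the first input coefficient $B_1$. Assume that $B_{1n}$ is nonsingular at every step, so that no modification of it is needed for the input to be defined. Under the usual hypotheses on the noise and on the system, is the closed loop then stable and the tracking asymptotically optimal? We show that the answer is no in every dimension $m\ge1$. For the first-order model with bounded i.i.d.\ noise we construct a bounded reference signal, adapted to the noise, for which $\det B_{1n}\ne0$ almost surely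 for all $n$, while the averaged squared signals and the averaged squared tracking error both have upper limit $+\infty$ almost surely. The reference exploits a direction that is excited only logarithmically. In that direction it biases the least squares estimate toward values whose determinant has the sign opposite to the present one, and so forces the estimate to pass too close to a singular matrix.
\end{abstract}

\section{The question and the answer}\label{sec:question}

\subsection{The tracker}

Consider the $m$-dimensional ARMAX model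
\begin{equation}\label{eq:armax}
A(z)y_n=B(z)u_{n-1}+C(z)w_n,\qquad n\ge0,
\end{equation}
where $z$ is the backward shift and
\[
A(z)=I+A_1z+\cdots+A_pz^p,\quad B(z)=B_1+B_2z+\cdots+B_qz^{q-1},\quad C(z)=I+C_1z+\cdots+C_rz^r,
\]
with $p,q\ge1$ and $r\ge0$. Here $y_n,u_n,w_n\in\mathbb R^m$ are the output, the input and the disturbance, and they vanish for $n<0$. The upper bounds $p,q,r$ for the orders are known. The coefficients are not, and are collected in
\[
\theta=[-A_1\ \cdots\ -A_p\ \ B_1\ \cdots\ B_q\ \ C_1\ \cdots\ C_r]^\top .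
\]
The ELS estimates $\theta_n$ of $\theta$ are defined from deterministic $\theta_0$ and $P_0>0$ by
\begin{equation}\label{eq:els}
\begin{gathered}
\theta_{n+1}=\theta_n+a_nP_n\varphi_n(y_{n+1}^\top-\varphi_n^\top\theta_n),\qquad
P_{n+1}=P_n-a_nP_n\varphi_n\varphi_n^\top P_n,\\
a_n=(1+\varphi_n^\top P_n\varphi_n)^{-1},\qquad
\varphi_n=[y_n^\top\cdots y_{n-p+1}^\top\ \ u_n^\top\cdots u_{n-q+1}^\top\ \ \hat w_n^\top\cdots\hat w_{n-r+1}^\top]^\top,
\end{gathered}
\end{equation}
where $\hat w_n=y_n-\theta_n^\top\varphi_{n-1}$. If $r=0$, the $C$-blocks and the $\hat w$-blocks are absent, and \eqref{eq:els} is ordinary recursive least squares. We write $B_{1n}$ for the block of $\theta_n$ that estimates $B_1$.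

Let $\{w_n\}$ be adapted to a filtration $\{\mathcal F_n\}$. The reference signal $\{y_n^*\}$ is required to satisfy: $y^*_{n+1}$ is $\mathcal F_n$-measurable for each $n$, and $\sup_n\|y_n^*\|<\infty$ a.s. The tracker chooses $u_n$ so that the predicted output is the target,
\begin{equation}\label{eq:ce}
\theta_n^\top\varphi_n=y_{n+1}^* .
\end{equation}
The unknown $u_n$ enters with coefficient $B_{1n}$, so \eqref{eq:ce} has a unique solution if and only if $\det B_{1n}\ne0$. We assume that
\begin{equation}\label{eq:nonsing}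
\det B_{1n}\neq0\quad\text{a.s. for every }n\ge0 .
\end{equation}
For $n=0$ this is a condition on $\theta_0$. The standing hypotheses on the noise and the system are:
\begin{itemize}
\item[(H1)] $\{w_n,\mathcal F_n\}$ is a martingale difference sequence, and $\sup_nE[\|w_{n+1}\|^\beta\mid\mathcal F_n]<\infty$ a.s.\ for some $\beta>2$;
\item[(H2)] $\frac1n\sum_{i=1}^nw_iw_i^\top\to R>0$ a.s.;
\item[(H3)] $C^{-1}(z)-\frac12I$ is strictly positive real;
\item[(H4)] $B_1$ is nonsingular and $\det B(z)\ne0$ for $|z|\le1$.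
\end{itemize}
The tracker is \emph{stable and optimal} if, almost surely,
\[
\limsup_{n\to\infty}\frac1n\sum_{i=1}^n(\|y_i\|^2+\|u_i\|^2)<\infty
\qquad\text{and}\qquad
\lim_{n\to\infty}\frac1n\sum_{i=1}^n\|y_i-y_i^*-w_i\|^2=0 .
\]
The second condition says that, on average, nothing but the noise remains of the tracking error. If $r=0$ and $\theta_n$ were equal to $\theta$, then \eqref{eq:ce} would give exactly $y_{n+1}=y^*_{n+1}+w_{n+1}$.

The following question is posed in \cite{source}: \emph{is the tracker, with no modification made on $B_{1n}$, stable and optimal for every system, noise sequence, admissible reference signal and initial values $(\theta_0,P_0)$ that satisfy {\rm(H1)--(H4)} and \eqref{eq:nonsing}?}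

\subsection{Which answer to expect}

At first sight one expects a positive answer. Let $r=0$. The tracking error beyond the noise is $y_{n+1}-y^*_{n+1}-w_{n+1}=-(\theta_n-\theta)^\top\varphi_n$, which up to sign is the error of the least squares predictor. Least squares controls its own prediction errors, wherever $\theta_n$ may be going. In the setting of Theorem~\ref{thm:main}, Lemma~\ref{lem:ls} below shows that
\[
\sum_{i\le n}a_i\|(\theta_i-\theta)^\top\varphi_i\|^2
\]
grows at most like the square of the logarithm of $\det P_{n+1}^{-1}$. If the signals grew at most polynomially and the $a_i$ were bounded away from $0$, optimality would follow at once.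

The gap is in the weights. The weight $a_n$ is small when $\varphi_n$ is large compared with the past, and by \eqref{eq:ce} the size of $u_n$ is governed by $B_{1n}^{-1}$. Condition \eqref{eq:nonsing} says that this inverse exists and gives no bound for it. If $B_{1n}$ comes much closer to a singular matrix than $n^{-1/2}$, then a bounded reference can produce an input with $\|u_n\|^2\gg n$; if this happens at infinitely many $n$, with $\|u_n\|^2/n$ unbounded, the loop is unstable. So we ask whether $B_{1n}$ can be forced to come that close to singularity infinitely often. It can, as long as the loop is stable, and this is a contradiction.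

\begin{theorem}\label{thm:main}
Let $m\ge1$, $p=q=1$, $r=0$. Let $A_1\in\mathbb R^{m\times m}$ be arbitrary, $B_1\in\mathbb R^{m\times m}$ nonsingular, $P_0>0$ arbitrary, $\theta_0$ arbitrary with nonsingular $B_1$-block, and $\varepsilon\in(0,1]$. Let $\{w_n\}_{n\ge0}$ be i.i.d.\ with $Ew_n=0$, $Ew_nw_n^\top=R>0$ and $\|w_n\|\le L<\infty$, and suppose that the law of $w_n$ charges no affine hyperplane (for $m=1$: has no atoms). Let $\mathcal F_n=\sigma(w_0,\dots,w_n)$. Then there is a reference signal with $y^*_{n+1}$ $\mathcal F_n$-measurable and $\sup_n\|y_n^*\|\le\varepsilon$ such that {\rm(H1)--(H4)} and \eqref{eq:nonsing} hold, and such that the unmodified ELS-based tracker satisfies, almost surely,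
\[
\limsup_{n\to\infty}\frac1n\sum_{i=1}^n(\|y_i\|^2+\|u_i\|^2)=\infty
\qquad\text{and}\qquad
\limsup_{n\to\infty}\frac1n\sum_{i=1}^n\|y_i-y_i^*-w_i\|^2=\infty .
\]
\end{theorem}

So the answer to the question is no, in every dimension, and both stability and optimality fail with probability one. The simplest instance is $m=1$, $y_{n+1}=u_n+w_{n+1}$, with $w_n$ i.i.d.\ uniform on $[-\sqrt3,\sqrt3]$, any $P_0>0$ and any $\theta_0$ with $B_{10}\ne0$. For general $m$ one may take $w_n$ uniform on $[-\sqrt3,\sqrt3]^m$.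

Hypotheses (H1)--(H4) are immediate in the setting of the theorem. The sequence $w_n$ is i.i.d., centered and bounded, which gives (H1), and (H2) is the strong law of large numbers. Since $C(z)=I$, we have $C^{-1}(z)-\frac12I=\frac12I$, which gives (H3), and $B(z)=B_1$ is constant and nonsingular, which gives (H4). The work lies in constructing $y^*$ and in proving \eqref{eq:nonsing} and the two limits.

The reference constructed below depends on the past noise and on the true parameters, as the hypotheses allow. Nothing is claimed for more restricted references, for example deterministic ones.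

\section{The mechanism in dimension one}\label{sec:mechanism}

This section explains the idea in the simplest case, without complete proofs. Let $m=1$ and
\[
y_{n+1}=u_n+w_{n+1},\qquad Ew_n^2=1 .
\]
The estimates $\theta_n=(\alpha_n,\beta_n)^\top$ have true value $(0,1)^\top$, and $B_{1n}=\beta_n$. The tracking equation is $\alpha_ny_n+\beta_nu_n=y^*_{n+1}$. Hence, as long as $\beta_n\ne0$, choosing the reference amounts to choosing the input, provided that the reference this requires is bounded.

Suppose that the inputs are small, so that $y_n\approx w_n$. Let $Y_n=Y_0+\sum_{i<n}y_i^2\approx n$, let $\rho_n$ be the least squares coefficient of $u$ on $y$ up to time $n$, and let $v_n=u_n-\rho_ny_n$. Let $N_n=N_0+\sum_{i<n}y_iw_{i+1}$ and $\eta_n=N_n/Y_n$. This $\eta_n$ is the least squares coefficient obtained by fitting the noise with $y$ alone, and its size is about $n^{-1/2}$. Eliminating $\alpha_n$ from the normal equations gives $\beta_n-1=H_n/G_n$, where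
\begin{equation}\label{eq:scalarGH}
G_{n+1}=G_n+\kappa_nv_n^2,\qquad H_{n+1}=H_n+\kappa_n(w_{n+1}-\eta_ny_n)v_n,\qquad \kappa_n=\frac{Y_n}{Y_{n+1}}
\end{equation}
(Lemma~\ref{lem:identities} proves this in all dimensions). The term $w_{n+1}v_n$ is martingale noise. The term $-\eta_ny_nv_n$ is predictable, and a controller who may choose $v_n$ can exploit it. Take
\[
v_n=\gamma\,\eta_ny_n
\]
with a constant gain $\gamma\ne0$, and put $J_n=\sum_{i<n}\kappa_i\eta_i^2y_i^2$. Then \eqref{eq:scalarGH} gives $G_n\approx\gamma^2J_n$ and $H_n\approx-\gamma J_n$ plus a martingale of quadratic variation at most $\gamma^2J_n$. If $J_n\to\infty$, the martingale is negligible and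
\begin{equation}\label{eq:scalarlimit}
\beta_n-1\to-\frac1\gamma .
\end{equation}
The size of $J_n$ does not matter; only the gain does. There is a simple reason for the value $-1/\gamma$. The prediction error is $\eta_ny_n+(\beta_n-1)v_n=(1+\gamma(\beta_n-1))\eta_ny_n$, and it vanishes exactly at $\beta_n-1=-1/\gamma$.

It remains to see that $J_n\to\infty$. From $N_{n+1}=N_n+y_nw_{n+1}$ and $Y_{n+1}=Y_n+y_n^2$ one finds
\[
\frac{N_{n+1}^2}{Y_{n+1}}=\frac{N_n^2}{Y_n}-\kappa_n\eta_n^2y_n^2+2\kappa_n\eta_ny_nw_{n+1}+(1-\kappa_n)w_{n+1}^2 .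
\]
Sum this over $n$. The quantity $N_n^2/Y_n$ is $O(\log\log n)$ by a bound of iterated logarithm type, and $\sum_{i<n}(1-\kappa_i)w_{i+1}^2\approx\sum_{i<n}(1-\kappa_i)\approx\log(Y_n/Y_0)\approx\log n$. The cross term is a martingale of smaller order than $J_n$. Hence $J_n\sim\log n$. In particular $G_n$ grows only logarithmically: the direction in which $\beta_n$ is estimated is excited so weakly that a predictable bias of size $\log n$ suffices to displace the estimate by a constant.

Now let the gain depend on the sign $s_n$ of $\beta_n$, namely $\gamma=s_n/2$. If $s_n=s$ from some time on, \eqref{eq:scalarlimit} gives $\beta_n\to1-2s$, which is $-1$ for $s=1$ and $3$ for $s=-1$. In both cases the limit has the sign opposite to $s$, a contradiction. So $\beta_n$ changes sign infinitely often. Since $\gamma^2=\frac14$ whatever the sign, $G_n$ still grows like $\log n$, and by \eqref{eq:scalarGH} $\beta_n$ moves in steps of order at most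
\[
\frac{|v_n|}{G_n}\lesssim\frac{(\log\log n)^{1/2}}{n^{1/2}\log n}\ll\delta_n:=(n+2)^{-1/2}(\log(n+2))^{-1/4} .
\]
Hence at infinitely many times $|\beta_n|\le\delta_n$. At such a time the reference $\pm\varepsilon$, with a suitable sign, produces an input with $|u_n|\ge\varepsilon/\delta_n$, so that $u_n^2\ge\varepsilon^2n(\log n)^{1/2}$. This is incompatible with bounded averages of $u_n^2$.

Three points must be settled to turn this into a proof. First, in dimension $m$ the gain must reverse the sign of a determinant; the choice $\gamma=s/2$ in every coordinate would lead to $\beta_n\to(1-2s)I$, whose determinant is positive for $s=1$ and even $m$. Second, the loop must be brought into the regime of small inputs by an admissible reference, and it must stay there. Third, one must not assume the bounds used above. We argue by contradiction on the event that the loop is stable, where they can be proved.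

Sections~\ref{sec:coordinates} and~\ref{sec:reference} contain the identities and the reference. Section~\ref{sec:bounds} derives bounds on the stable event, Section~\ref{sec:steering} shows that there the loop ends up in the regime just described, and Section~\ref{sec:contradiction} reaches the contradiction.

\section{Coordinates and identities}\label{sec:coordinates}

\subsection{Removing the system parameters}

From here on we are in the setting of Theorem~\ref{thm:main}, so $\varphi_n=(y_n^\top,u_n^\top)^\top$, $\theta^\top=[-A_1\ \ B_1]$ and $y_{n+1}=\theta^\top\varphi_n+w_{n+1}$. Set $z_{-1}=0$ and $z_n=\theta^\top\varphi_n=-A_1y_n+B_1u_n$ for $n\ge0$ (from now on $z$ is this vector; the shift operator does not occur again). Then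
\begin{equation}\label{eq:system}
y_{n+1}=z_n+w_{n+1},\qquad n\ge-1 .
\end{equation}
Put
\[
\psi_n=\binom{y_n}{z_n}=T\varphi_n,\qquad T=\begin{pmatrix}I&0\\-A_1&B_1\end{pmatrix},\qquad
\theta_n=T^\top\vartheta_n,\quad\vartheta_n^\top=[\alpha_n\ \ \beta_n],\qquad Q_n=TP_n^{-1}T^\top,
\]
with $m\times m$ blocks $\alpha_n,\beta_n$. Then $\theta_n^\top\varphi_n=\vartheta_n^\top\psi_n$, so the tracking equation \eqref{eq:ce} becomes
\begin{equation}\label{eq:track}
\alpha_ny_n+\beta_nz_n=y^*_{n+1}.
\end{equation}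
Moreover $\theta_n^\top=\vartheta_n^\top T=[\alpha_n-\beta_nA_1\ \ \beta_nB_1]$, so $B_{1n}=\beta_nB_1$, and $B_{1n}$ is nonsingular if and only if $\beta_n$ is. The true parameter in these coordinates is $\vartheta^\top=[0\ \ I]$. Write
\[
\tilde\beta_n=\beta_n-I,\qquad \tilde\vartheta_n=\vartheta_n-\vartheta=[\alpha_n\ \ \tilde\beta_n]^\top,\qquad e_n=\tilde\vartheta_n^\top\psi_n=\alpha_ny_n+\tilde\beta_nz_n .
\]
Thus $e_n=(\theta_n-\theta)^\top\varphi_n$ is the prediction error of Section~\ref{sec:question}. Whenever \eqref{eq:track} holds,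
\begin{equation}\label{eq:e}
e_n=y^*_{n+1}-z_n .
\end{equation}

We use two standard facts for an invertible symmetric matrix $S$ and a vector $x$ with $1+x^\top S^{-1}x\neq0$: the Sherman--Morrison formula $(S+xx^\top)^{-1}=S^{-1}-(1+x^\top S^{-1}x)^{-1}S^{-1}xx^\top S^{-1}$, and $\det(S+xx^\top)=\det S\,(1+x^\top S^{-1}x)$. The first one implies $(S+xx^\top)^{-1}x=(1+x^\top S^{-1}x)^{-1}S^{-1}x$.

By Sherman--Morrison, \eqref{eq:els} gives $P_{n+1}^{-1}=P_n^{-1}+\varphi_n\varphi_n^\top$ and $a_nP_n\varphi_n=P_{n+1}\varphi_n$. Therefore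
\[
P_{n+1}^{-1}(\theta_{n+1}-\theta)=P_{n+1}^{-1}(\theta_n-\theta)+\varphi_n\bigl(w_{n+1}^\top-\varphi_n^\top(\theta_n-\theta)\bigr)=P_n^{-1}(\theta_n-\theta)+\varphi_nw_{n+1}^\top .
\]
Put $N_n:=Q_n\tilde\vartheta_n=TP_n^{-1}(\theta_n-\theta)$. Multiplying by $T$ from the left we obtain
\begin{equation}\label{eq:QN}
Q_{n+1}=Q_n+\psi_n\psi_n^\top,\qquad N_{n+1}=N_n+\psi_nw_{n+1}^\top,\qquad a_n=(1+\psi_n^\top Q_n^{-1}\psi_n)^{-1}=\frac{\det Q_n}{\det Q_{n+1}} .
\end{equation}

\subsection{Splitting off the output}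

The estimate of interest is $\beta_n$. As in Section~\ref{sec:mechanism} we eliminate $\alpha_n$ from $Q_n\tilde\vartheta_n=N_n$, that is, we orthogonalize $z$ against $y$. Write
\[
Q_n=\begin{pmatrix}Y_n&X_n^\top\\X_n&U_n\end{pmatrix},\qquad N_n=\binom{N_n^1}{N_n^2},
\]
so that $Y,X,U$ accumulate $yy^\top$, $zy^\top$, $zz^\top$. Define
\begin{gather*}
\rho_n=X_nY_n^{-1},\qquad \eta_n=(N_n^1)^\top Y_n^{-1},\qquad v_n=z_n-\rho_ny_n,\\
G_n=U_n-X_nY_n^{-1}X_n^\top>0,\qquad H_n=(N_n^2-\rho_nN_n^1)^\top,\qquad W_n=\eta_nY_n\eta_n^\top,\\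
\kappa_n=(1+y_n^\top Y_n^{-1}y_n)^{-1}=\frac{\det Y_n}{\det Y_{n+1}}=1-y_n^\top Y_{n+1}^{-1}y_n\in(0,1].
\end{gather*}
Here $\rho_n$ is the empirical regression matrix of $z$ on $y$, $v_n$ is the part of $z_n$ not explained by it, and $G_n$, a Schur complement of $Q_n>0$, measures the excitation available for estimating $\beta_n$.

\begin{lemma}\label{lem:identities}
For all $n\ge0$,
\begin{align}
\tilde\beta_n&=H_nG_n^{-1},\qquad \alpha_n=\eta_n-\tilde\beta_n\rho_n,\label{eq:solve}\\
\alpha_ny_n+\beta_nz_n&=(\eta_n+\rho_n)y_n+\beta_nv_n,\qquad e_n=\eta_ny_n+\tilde\beta_nv_n,\label{eq:pred}\\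
\rho_{n+1}&=\rho_n+v_ny_n^\top Y_{n+1}^{-1},\label{eq:rho}\\
G_{n+1}&=G_n+\kappa_nv_nv_n^\top,\label{eq:G}\\
H_{n+1}&=H_n+\kappa_n(w_{n+1}-\eta_ny_n)v_n^\top,\label{eq:H}\\
\beta_{n+1}-\beta_n&=\kappa_n(w_{n+1}-\eta_ny_n-\tilde\beta_nv_n)\,v_n^\top G_{n+1}^{-1},\label{eq:betastep}\\
W_{n+1}&=W_n-\kappa_n\eta_ny_ny_n^\top\eta_n^\top+\kappa_n\bigl(\eta_ny_nw_{n+1}^\top+w_{n+1}y_n^\top\eta_n^\top\bigr)+(1-\kappa_n)w_{n+1}w_{n+1}^\top.\label{eq:W}
\end{align}
Moreover $V_n:=\operatorname{tr}\tilde\vartheta_n^\top Q_n\tilde\vartheta_n$ satisfies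
\begin{equation}\label{eq:V}
V_n=\operatorname{tr}(\eta_nY_n\eta_n^\top)+\operatorname{tr}(\tilde\beta_nG_n\tilde\beta_n^\top).
\end{equation}
\end{lemma}

\begin{proof}
The two block rows of $Q_n\tilde\vartheta_n=N_n$ are $Y_n\alpha_n^\top+X_n^\top\tilde\beta_n^\top=N_n^1$ and $X_n\alpha_n^\top+U_n\tilde\beta_n^\top=N_n^2$. The first gives $\alpha_n=\eta_n-\tilde\beta_n\rho_n$. Inserting this into the second gives $G_n\tilde\beta_n^\top=N_n^2-\rho_nN_n^1=H_n^\top$. This is \eqref{eq:solve}, and \eqref{eq:pred} follows: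
\[
e_n=\eta_ny_n-\tilde\beta_n\rho_ny_n+\tilde\beta_nz_n=\eta_ny_n+\tilde\beta_nv_n,\qquad
\alpha_ny_n+\beta_nz_n=e_n+z_n=e_n+\rho_ny_n+v_n .
\]

In the rest of the proof we omit the index $n$ and mark the index $n+1$ by a plus sign; $w$ stands for $w_{n+1}$. Since $z=\rho y+v$,
\[
X_+=X+zy^\top=\rho Y+\rho yy^\top+vy^\top=\rho Y_++vy^\top ,
\]
which gives \eqref{eq:rho}. Using $y^\top Y_+^{-1}y=1-\kappa$,
\begin{align*}
X_+Y_+^{-1}X_+^\top&=\rho Y_+\rho^\top+\rho yv^\top+vy^\top\rho^\top+(1-\kappa)vv^\top,\\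
U_+&=U+\rho yy^\top\rho^\top+\rho yv^\top+vy^\top\rho^\top+vv^\top .
\end{align*}
Subtracting, with $Y_+=Y+yy^\top$ and $U-\rho Y\rho^\top=G$, gives \eqref{eq:G}.

For \eqref{eq:H}, use \eqref{eq:QN}, \eqref{eq:rho} and $Y_+^{-1}y=\kappa Y^{-1}y$:
\begin{align*}
H_+&=(N^2)^\top+wz^\top-\bigl((N^1)^\top+wy^\top\bigr)\bigl(\rho^\top+Y_+^{-1}yv^\top\bigr)\\
&=H+w(z-\rho y)^\top-\kappa\eta yv^\top-(1-\kappa)wv^\top=H+\kappa(w-\eta y)v^\top .
\end{align*}
From $\tilde\beta_+G_+=H_+$ and $\tilde\beta G_+=H+\kappa\tilde\beta vv^\top$ we get $(\tilde\beta_+-\tilde\beta)G_+=\kappa(w-\eta y-\tilde\beta v)v^\top$, which is \eqref{eq:betastep}.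

Note that $W=(N^1)^\top Y^{-1}N^1$. With $N^1_+=N^1+yw^\top$,
\[
W_+=(N^1)^\top Y_+^{-1}N^1+(N^1)^\top Y_+^{-1}yw^\top+wy^\top Y_+^{-1}N^1+(1-\kappa)ww^\top .
\]
Here $Y_+^{-1}=Y^{-1}-\kappa Y^{-1}yy^\top Y^{-1}$ turns the first term into $W-\kappa\eta yy^\top\eta^\top$, and $(N^1)^\top Y_+^{-1}y=\kappa\eta y$. This is \eqref{eq:W}. Finally
\[
Q=\begin{pmatrix}I&0\\\rho&I\end{pmatrix}\begin{pmatrix}Y&0\\0&G\end{pmatrix}\begin{pmatrix}I&\rho^\top\\0&I\end{pmatrix},
\qquad
\begin{pmatrix}I&\rho^\top\\0&I\end{pmatrix}\binom{\alpha^\top}{\tilde\beta^\top}=\binom{\eta^\top}{\tilde\beta^\top},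
\]
the last equality because $\alpha+\tilde\beta\rho=\eta$. This gives \eqref{eq:V}.
\end{proof}

The quantities $y_n,\alpha_n,\beta_n,\eta_n,\rho_n,H_n,\kappa_n$ depend on $y^*_1,\dots,y^*_n$ and $w_0,\dots,w_n$ only, and once $y^*_{n+1}$ is chosen, $z_n,v_n,Q_{n+1},\rho_{n+1},G_{n+1}$ are determined as well. Hence if the reference is adapted as required, all these quantities are $\mathcal F_n$-measurable. When $\beta_n$ is nonsingular, prescribing $y^*_{n+1}$ is by \eqref{eq:track} equivalent to prescribing $z_n$, and by \eqref{eq:pred} equivalent to prescribing $v_n$.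

\section{The reference signal}\label{sec:reference}

Throughout, $\|\cdot\|$ is the Euclidean or spectral norm, $\|\cdot\|_F$ the Frobenius norm, $\sigma_{\min}$ the smallest singular value, and $\lambda_{\min}$ the smallest eigenvalue of a symmetric matrix; inequalities between symmetric matrices are in the sense of quadratic forms. Recall that $\sigma_{\min}(\beta)=1/\|\beta^{-1}\|$ for nonsingular $\beta$, and that $\sigma_{\min}(\beta)$ is the distance, in spectral norm, from $\beta$ to the singular matrices.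

\paragraph{The gain.} In dimension $m$ we steer with $v_n=s_n\Gamma\eta_ny_n$, where
\[
\Gamma=\operatorname{diag}(\tfrac12,2,\dots,2)\quad(\Gamma=\tfrac12\text{ if }m=1),\qquad s_n=\operatorname{sgn}\det\beta_n .
\]
The heuristics of Section~\ref{sec:mechanism} predict $\beta_n\to I-s\Gamma^{-1}=\operatorname{diag}(1-2s,1-\frac s2,\dots,1-\frac s2)$ if $s_n=s$ from some time on. Only the first diagonal entry can be negative, and
\begin{equation}\label{eq:detlimit}
\det(I-s\Gamma^{-1})=\begin{cases}-(1/2)^{m-1}<0,&s=1,\\ 3\,(3/2)^{m-1}>0,&s=-1,\end{cases}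
\end{equation}
so the predicted limit always has a determinant of sign $-s$.

\paragraph{Thresholds.} Let
\[
\ell=L+1,\qquad\tau=\frac{\varepsilon}{5\ell},\qquad\delta_n=(n+2)^{-1/2}(\log(n+2))^{-1/4} .
\]
The choice of $\delta_n$ is a compromise: $\delta_n^{-2}/n$ must be unbounded, so that an estimate within $\delta_n$ of singularity causes damage, while $\delta_n$ must be larger than the steps of $\beta_n$ under steering, so that the estimate cannot jump over the dangerous zone.

\paragraph{Definition.} Set $y_0^*=0$ and $d_{-1}=0$. At time $n\ge0$, if $\det\beta_n=0$, put $y^*_{n+1}=0$, $u_n=0$, $d_n=0$; here \eqref{eq:track} may fail, but this is shown below to be a null event. Otherwise $u_n$ is the solution of the tracking equation, and the reference is chosen as follows.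
\begin{itemize}
\item \emph{Kick.} If $\sigma_{\min}(\beta_n)\le\delta_n$: set $d_n=0$, and let $y^*_{n+1}$ be the first element, in a fixed order, of $\{\pm\varepsilon\mathbf e_1,\dots,\pm\varepsilon\mathbf e_m\}$ that maximizes $\|z_n\|=\|\beta_n^{-1}(y^*_{n+1}-\alpha_ny_n)\|$. Here $\mathbf e_1,\dots,\mathbf e_m$ are the standard basis vectors.
\item \emph{Steer.} If
\begin{equation}\label{eq:steercond}
\sigma_{\min}(\beta_n)>\delta_n,\qquad\|y_n\|\le\ell,\qquad\|\eta_n\|(1+\|\beta_n\|)\le\tau,\qquad\|\rho_n\|\le\tau(1+d_{n-1}):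
\end{equation}
set $d_n=1$ and
\begin{equation}\label{eq:steer}
y^*_{n+1}=(\eta_n+\rho_n)y_n+\beta_nv_n,\qquad v_n=s_n\Gamma\eta_ny_n .
\end{equation}
By \eqref{eq:track} and \eqref{eq:pred} this means exactly that $z_n=\rho_ny_n+s_n\Gamma\eta_ny_n$.
\item \emph{Wait.} In all other cases set $d_n=0$ and $y^*_{n+1}=0$.
\end{itemize}
The variable $d_n$ indicates steering. While steering, $z_n$ follows the feedback $\rho_ny_n$ up to a small correction, so $\rho_n$ must be small if both $y^*_{n+1}$ and $z_n$ are to be small. The threshold for $\rho_n$ is doubled once steering has begun; this hysteresis will keep steering from being interrupted.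

\begin{proposition}\label{prop:reference}
The reference satisfies $\sup_n\|y^*_n\|\le\varepsilon$, and $y^*_{n+1}$ is $\mathcal F_n$-measurable. Moreover:
\begin{itemize}
\item[(a)] at every kick, $\|z_n\|\ge\varepsilon/(\sqrt m\,\delta_n)$;
\item[(b)] if $d_n=1$, then $\|v_n\|\le2\|\eta_n\|\,\|y_n\|$, $\|z_n\|\le1$ and $\|y_{n+1}\|\le\ell$;
\item[(c)] $\det B_{1n}\ne0$ a.s.\ for every $n\ge0$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) For each $j$ the two vectors $\beta_n^{-1}(\pm\varepsilon\mathbf e_j-\alpha_ny_n)$ differ by $2\varepsilon\beta_n^{-1}\mathbf e_j$, so one of them has norm at least $\varepsilon\|\beta_n^{-1}\mathbf e_j\|$. Since $\sum_j\|\beta_n^{-1}\mathbf e_j\|^2=\|\beta_n^{-1}\|_F^2$, the maximum satisfies $\|z_n\|\ge\varepsilon\|\beta_n^{-1}\|_F/\sqrt m\ge\varepsilon\|\beta_n^{-1}\|/\sqrt m\ge\varepsilon/(\sqrt m\,\delta_n)$.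

(b) The first bound holds because $\|\Gamma\|\le2$. By \eqref{eq:steercond}, $\|\rho_n\|\le2\tau$ and $\|\eta_n\|\le\tau$, so $\|z_n\|\le2\tau\ell+2\tau\ell=\frac45\varepsilon\le1$, and $\|y_{n+1}\|\le1+L=\ell$ by \eqref{eq:system}.

\emph{Bound and measurability.} When steering, \eqref{eq:steercond} also gives
\[
\|y^*_{n+1}\|\le(\|\eta_n\|+\|\rho_n\|)\ell+2\|\beta_n\|\|\eta_n\|\ell\le(\tau+2\tau)\ell+2\tau\ell=\varepsilon .
\]
In the other cases $\|y^*_{n+1}\|\in\{0,\varepsilon\}$, so $\sup_n\|y_n^*\|\le\varepsilon$. Measurability follows by induction from the remarks after Lemma~\ref{lem:identities}.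

(c) We have $\det\beta_0\ne0$ by the choice of $\theta_0$. Let $g_n=G_{n+1}^{-1}v_n$ and $c_n=\eta_ny_n+\tilde\beta_nv_n$, which are $\mathcal F_n$-measurable. By \eqref{eq:betastep}, $\beta_{n+1}=\beta_n+\kappa_n(w_{n+1}-c_n)g_n^\top$, so on $\{\det\beta_n\ne0\}$
\[
\det\beta_{n+1}=\det\beta_n\,\bigl(1+\kappa_ng_n^\top\beta_n^{-1}(w_{n+1}-c_n)\bigr).
\]
If $g_n=0$, this is $\det\beta_n\ne0$. If $g_n\ne0$, then $\kappa_ng_n^\top\beta_n^{-1}\ne0$, and the determinant vanishes only if $w_{n+1}$ lies in an affine hyperplane that is determined by $\mathcal F_n$-measurable quantities. As $w_{n+1}$ is independent of $\mathcal F_n$ and its law charges no affine hyperplane, this has conditional probability $0$. Induction on $n$ finishes the proof, since $B_{1n}=\beta_nB_1$.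
\end{proof}

Part (c) is the only place where the assumption on affine hyperplanes is used.

\section{Bounds on the stable event}\label{sec:bounds}

\subsection{Two general lemmas}

\begin{lemma}\label{lem:mart}
Let $f_i$ be real-valued and $\mathcal F_i$-measurable (no integrability is assumed), and let $\xi_{i+1}$ be $\mathcal F_{i+1}$-measurable with $E[\xi_{i+1}\mid\mathcal F_i]=0$ and $E[\xi_{i+1}^2\mid\mathcal F_i]\le K$ for a constant $K$. Then, up to null events, $\sum_if_i\xi_{i+1}$ converges on $\{\sum_if_i^2<\infty\}$, and $\sum_{i<n}f_i\xi_{i+1}=o(\sum_{i<n}f_i^2)$ on $\{\sum_if_i^2=\infty\}$.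
\end{lemma}

\begin{proof}
Let $F_i=\sum_{j\le i}f_j^2$. For $b\in\mathbb N$ put $f_i^{(b)}=f_i1_{\{F_i\le b\}}$. This is $\mathcal F_i$-measurable and bounded, and $\sum_i(f_i^{(b)})^2\le b$. So the partial sums of $\sum_if_i^{(b)}\xi_{i+1}$ form a martingale with second moments at most $Kb$, which converges a.s. On $\{\sum_if_i^2\le b\}$ it coincides with $\sum_if_i\xi_{i+1}$. Let $b\to\infty$.

For the second claim let $g_i=f_i/(1+F_i)$. With $F_{-1}=0$, $\sum_ig_i^2=\sum_i(F_i-F_{i-1})/(1+F_i)^2\le\int_0^\infty(1+x)^{-2}\,dx<\infty$, so $\sum_ig_i\xi_{i+1}$ converges a.s.\ by the first claim. Kronecker's lemma (if $0<b_i\uparrow\infty$ and $\sum_ix_i/b_i$ converges, then $\sum_{i\le n}x_i=o(b_n)$), applied with weights $1+F_i$, gives $\sum_{i<n}f_i\xi_{i+1}=o(1+F_{n-1})$ where $F_n\to\infty$.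
\end{proof}

We apply the lemma with $\xi_{i+1}$ a component of $w_{i+1}$ or of $w_{i+1}w_{i+1}^\top-R$; these are bounded. A sum that starts at a random index is the difference of the full sum from $0$ and a finite random quantity, so the lemma is always applied to full sums.

\begin{lemma}\label{lem:ls}
Let $D_n=1+\log(\det Q_n/\det Q_0)$. Almost surely,
\[
V_n=O(D_n^2)\qquad\text{and}\qquad\sum_{i\le n}a_i\|e_i\|^2=O(D_{n+1}^2).
\]
\end{lemma}

\begin{proof}
We have $V_n=\operatorname{tr}N_n^\top Q_n^{-1}N_n$ and $e_n=N_n^\top Q_n^{-1}\psi_n$. By Sherman--Morrison and \eqref{eq:QN},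
\[
N_n^\top Q_{n+1}^{-1}N_n=N_n^\top Q_n^{-1}N_n-a_ne_ne_n^\top,\qquad N_n^\top Q_{n+1}^{-1}\psi_n=a_ne_n,\qquad\psi_n^\top Q_{n+1}^{-1}\psi_n=1-a_n .
\]
Expanding $V_{n+1}=\operatorname{tr}(N_n+\psi_nw_{n+1}^\top)^\top Q_{n+1}^{-1}(N_n+\psi_nw_{n+1}^\top)$ gives
\begin{equation}\label{eq:Vstep}
V_{n+1}=V_n-a_n\|e_n\|^2+2a_ne_n^\top w_{n+1}+(1-a_n)\|w_{n+1}\|^2 .
\end{equation}
We first check integrability. Since $2a_ne_n^\top w_{n+1}\le a_n\|e_n\|^2+a_n\|w_{n+1}\|^2$, we get $V_{n+1}\le V_n+L^2$, so $V_n\le V_0+nL^2$ with $V_0$ deterministic. By Cauchy--Schwarz $\|e_n\|^2\le V_n\,\psi_n^\top Q_n^{-1}\psi_n=V_n(1-a_n)/a_n$, so $a_n\|e_n\|^2\le V_n$, and $a_n\|e_n\|\le V_n^{1/2}$. For each $n$ all terms in \eqref{eq:Vstep} are therefore bounded.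

The sequence $D_n\ge1$ is nondecreasing, and $D_{n+1}$ is $\mathcal F_n$-measurable. Taking conditional expectations in \eqref{eq:Vstep},
\[
E\Bigl[\frac{V_{n+1}}{D_{n+1}^2}\Bigm|\mathcal F_n\Bigr]\le\frac{V_n}{D_n^2}-b_n+c_n,\qquad b_n=\frac{a_n\|e_n\|^2}{D_{n+1}^2},\quad c_n=\operatorname{tr}R\,\frac{1-a_n}{D_{n+1}^2} .
\]
By \eqref{eq:QN}, $1-a_n\le-\log a_n=D_{n+1}-D_n$, so $\sum_nc_n\le\operatorname{tr}R\int_1^\infty x^{-2}\,dx=\operatorname{tr}R$. Hence $V_n/D_n^2+\sum_{i<n}(b_i-c_i)$ is a supermartingale bounded below by $-\operatorname{tr}R$, and it converges a.s.\ to a finite limit. Since $\sum_nc_n<\infty$, both $V_n/D_n^2$ and $\sum_{i<n}b_i$ are bounded a.s. This gives the first claim, and the second follows from $\sum_{i\le n}a_i\|e_i\|^2\le D_{n+1}^2\sum_{i\le n}b_i$.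
\end{proof}

\subsection{What stability gives}

Let
\[
\mathcal T=\Bigl\{\limsup_{n\to\infty}\frac1n\sum_{i\le n}(\|y_i\|^2+\|u_i\|^2)<\infty\Bigr\}.
\]
We shall prove $P(\mathcal T)=0$. From now on all statements are made for almost every $\omega\in\mathcal T$, outside the null event where some $\beta_n$ is singular; in particular \eqref{eq:track} and \eqref{eq:e} hold for all $n\ge0$. The letters $C,c$ denote finite positive constants that may depend on $\omega$ and may change from line to line; ``large $n$'' means $n\ge n(\omega)$.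

\begin{lemma}\label{lem:apriori}
For a.e.\ $\omega\in\mathcal T$ and all large $n$,
\begin{gather}
\operatorname{tr}Q_n\le Cn,\qquad\|y_n\|+\|z_n\|\le C\sqrt n,\qquad V_n\le C\log^2n,\qquad\sum_{i\le n}a_i\|e_i\|^2\le C\log^2n,\label{eq:ap1}\\
c\,n\,I\le Y_n\le C\,n\,I,\qquad\kappa_n\ge c,\label{eq:ap2}\\
\|\eta_n\|\le Cn^{-1/2}\log n,\qquad\|\tilde\beta_n\|\le C\log n .\label{eq:ap3}
\end{gather}
In particular $\|\eta_n\|(1+\|\beta_n\|)\to0$.
\end{lemma}

\begin{proof}
On $\mathcal T$ we have $\sum_{i\le n}(\|y_i\|^2+\|z_i\|^2)\le Cn$ for $n\ge1$, because $z_i=-A_1y_i+B_1u_i$. This gives the first two bounds. Since $\det Q_n\le(\operatorname{tr}Q_n)^{2m}$, it follows that $D_n,D_{n+1}\le C\log n$ for $n\ge2$, and Lemma~\ref{lem:ls} gives the rest of \eqref{eq:ap1}.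

The upper bound for $Y_n$ is contained in $\operatorname{tr}Q_n\le Cn$. For the lower bound, put $S_n=\sum_{1\le i\le n}\|z_{i-1}\|^2\le Cn$. Summation by parts gives $\sum_{1\le i\le n}\|z_{i-1}\|^2/i^2=S_n/n^2+\sum_{1\le i<n}S_i(i^{-2}-(i+1)^{-2})\le C$. By Lemma~\ref{lem:mart} the series $\sum_{i\ge1}z_{i-1}w_i^\top/i$ converges, and Kronecker's lemma gives $\sum_{1\le i\le n}z_{i-1}w_i^\top=o(n)$. Since $y_i=z_{i-1}+w_i$, we obtain $Y_n\ge\sum_{1\le i<n}w_iw_i^\top+o(n)I$, and the lower bound follows from $\frac1n\sum_{i=1}^nw_iw_i^\top\to R>0$. Consequently $y_n^\top Y_n^{-1}y_n\le C$ and $\kappa_n\ge c$.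

By \eqref{eq:V}, $\lambda_{\min}(Y_n)\|\eta_n\|^2\le V_n$ and $\lambda_{\min}(G_n)\|\tilde\beta_n\|^2\le V_n$. By \eqref{eq:G}, $G_n\ge G_0>0$. With \eqref{eq:ap1} and \eqref{eq:ap2} this gives \eqref{eq:ap3}.
\end{proof}

\begin{remark}
The inequality $\lambda_{\min}(G_n)\|\tilde\beta_n\|^2\le V_n\le C\log^2n$ shows that, on $\mathcal T$, $\beta_n\to I$ whenever $\lambda_{\min}(G_n)/\log^2n\to\infty$. To keep $\beta_n$ away from $I$ on $\mathcal T$, the excitation $G_n$ must therefore stay low in some direction. Steering keeps it low in all directions.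
\end{remark}

\section{The loop ends up steering}\label{sec:steering}

In this section we show that on $\mathcal T$ kicks stop, and that steering eventually goes on without interruption.

\begin{lemma}\label{lem:kick}
For a.e.\ $\omega\in\mathcal T$ there are only finitely many kicks; that is, $\sigma_{\min}(\beta_n)>\delta_n$ for all large $n$.
\end{lemma}

\begin{proof}
At a kick, Proposition~\ref{prop:reference}(a) gives $\|z_n\|^2\ge\frac{\varepsilon^2}m(n+2)(\log(n+2))^{1/2}$. By \eqref{eq:ap1} this is possible for finitely many $n$ only.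
\end{proof}

The next lemma is the most delicate one. If the loop is waiting, then $z_n=-e_n$ by \eqref{eq:e}, and the bound on $\sum a_i\|e_i\|^2$ makes most $z_i$ small. To start steering we need $\rho_n=X_nY_n^{-1}$ to be small, where $X_n=X_0+\sum_{i<n}z_iy_i^\top$. Because of the weights $a_i$, the bounds so far do not exclude that a few $z_i$ are as large as $\sqrt i$. If $z_{i-1}$ and $z_i$ are both of that size, the single term $z_iy_i^\top$ has the same order as $Y_i$. So the number of such indices must be bounded as well, and then one looks for long stretches free of them.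

\begin{lemma}\label{lem:start}
For a.e.\ $\omega\in\mathcal T$, $d_n=1$ for infinitely many $n$.
\end{lemma}

\begin{proof}
Suppose that $d_n=0$ for all large $n$. By Lemma~\ref{lem:kick} there is $n_2$ such that the loop waits at all $n\ge n_2$. Then $y^*_{n+1}=0$, and by \eqref{eq:e} and \eqref{eq:pred}
\begin{equation}\label{eq:wait}
z_n=-e_n=-\eta_ny_n-\tilde\beta_nv_n,\qquad n\ge n_2 .
\end{equation}

\emph{(i) Few $z_i$ are not small.} Since $\prod_{i\le n}a_i^{-1}=\det Q_{n+1}/\det Q_0\le Cn^{2m}$, at most $C\log n$ indices $i\le n$ have $a_i<\frac12$. Any other $i\ge n_2$ with $\|z_i\|>\mu$ has $a_i\|e_i\|^2\ge\mu^2/2$. By \eqref{eq:ap1}, for every fixed $\mu>0$ and all $n\ge2$,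
\begin{equation}\label{eq:few}
\#\{i\le n:\|z_i\|>\mu\}\le C_\mu\log^2n .
\end{equation}

\emph{(ii) Very few $z_i$ are big.} Call $i\ge2$ \emph{big} if $\|z_i\|>i^{1/2}/\log^2i$. By \eqref{eq:ap1} and \eqref{eq:ap3}, $\|\eta_iy_i\|\le C\log i$, so by \eqref{eq:wait} a large big index has $\|\tilde\beta_iv_i\|\ge\frac12i^{1/2}/\log^2i$. On the other hand, writing $\tilde\beta_iv_i=(\tilde\beta_iG_i^{1/2})(G_i^{-1/2}v_i)$ and using \eqref{eq:V} and \eqref{eq:ap1},
\[
\|\tilde\beta_iv_i\|^2\le\operatorname{tr}(\tilde\beta_iG_i\tilde\beta_i^\top)\,v_i^\top G_i^{-1}v_i\le C\log^2i\;v_i^\top G_i^{-1}v_i .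
\]
Hence by \eqref{eq:G} and \eqref{eq:ap2}, for all large big $i$,
\[
\frac{\det G_{i+1}}{\det G_i}=1+\kappa_iv_i^\top G_i^{-1}v_i\ge\frac{c\,i}{\log^6i}\ge i^{1/2} .
\]
Now $\det G_k$ is nondecreasing in $k$, and $\det G_0\le\det G_k\le\det U_k\le(\operatorname{tr}U_k)^m\le(Ck)^m$ for $k\ge1$. So if $n$ is large and there are $k'$ big indices in $(n,n^2]$, then $n^{k'/2}\le\det G_{n^2+1}/\det G_n\le Cn^{2m}$. For large $n$ this forces $k'\le4m$.

\emph{(iii) A long stretch without big indices.} Let $b=4m+1$ and split $(n,n^2]$ into the $b$ blocks $(n^{r_{j-1}},n^{r_j}]$, $r_j=1+j/b$, $1\le j\le b$. For large $n$ at least one of them, say $(M_0,N_0]$, contains no big index, and $M_0/N_0=n^{-1/b}\to0$. Put $M=\lceil M_0\rceil+2$, and let $N$ be any integer in $[N_0/2,N_0]$; for large $n$, $M<N$. For $M\le i<N$ both $i-1$ and $i$ lie in the block and are not big. As $x^{1/2}/\log^2x$ is increasing for large $x$,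
\[
\|z_i\|\le\frac{N^{1/2}}{\log^2N},\qquad\|y_i\|\le\|z_{i-1}\|+L\le\frac{N^{1/2}}{\log^2N}+L .
\]
Fix $\mu\in(0,1]$. By Cauchy--Schwarz and \eqref{eq:ap1}, $\|X_M\|\le CM$ and $\sum_{i<N}\|y_i\|\le CN$. Using \eqref{eq:few} for the indices with $\|z_i\|>\mu$,
\begin{align*}
\|X_N\|&\le\|X_M\|+\sum_{M\le i<N}\|z_i\|\,\|y_i\|\\
&\le CM+C_\mu\log^2N\cdot\frac{N^{1/2}}{\log^2N}\Bigl(\frac{N^{1/2}}{\log^2N}+L\Bigr)+\mu\sum_{i<N}\|y_i\|\le o(N)+\mu CN ,
\end{align*}
uniformly in $N\in[N_0/2,N_0]$ as $n\to\infty$, with $C$ independent of $\mu$; here $M=o(N)$ because $M_0/N_0\to0$. By \eqref{eq:ap2}, $\|\rho_N\|\le\|X_N\|/\lambda_{\min}(Y_N)\le\|X_N\|/(cN)$. Choosing $\mu$ small enough (depending on $\omega$) we obtain $\|\rho_N\|\le\tau$ for all integers $N\in[N_0/2,N_0]$, once $n$ is large.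

\emph{(iv) Steering starts.} By \eqref{eq:few} with $\mu=1$, for large $n$ some integer $N\in[N_0/2,N_0]$ has $\|z_{N-1}\|\le1$, hence $\|y_N\|\le1+L=\ell$. By Lemma~\ref{lem:kick}, Lemma~\ref{lem:apriori} and (iii), all the conditions \eqref{eq:steercond} hold at time $N$, so $d_N=1$. Since $N\ge n/2$ and $n$ can be taken arbitrarily large, this contradicts the assumption.
\end{proof}

\begin{lemma}\label{lem:stay}
For a.e.\ $\omega\in\mathcal T$, $d_n=1$ for all large $n$.
\end{lemma}

\begin{proof}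
If $d_k=1$ and $k$ is large, then \eqref{eq:rho}, Proposition~\ref{prop:reference}(b), $\|y_k\|\le\ell$, \eqref{eq:ap2} and \eqref{eq:ap3} give
\[
\|\rho_{k+1}-\rho_k\|\le\frac{\|v_k\|\,\|y_k\|}{\lambda_{\min}(Y_{k+1})}\le\frac{2\|\eta_k\|\ell^2}{\lambda_{\min}(Y_{k+1})}\le Ck^{-3/2}\log k ,
\]
which is summable. Choose $n_0$ such that for $n\ge n_0$ we have $\sigma_{\min}(\beta_n)>\delta_n$ and $\|\eta_n\|(1+\|\beta_n\|)\le\tau$, and such that the sum of $\|\rho_{k+1}-\rho_k\|$ over all $k\ge n_0$ with $d_k=1$ is at most $\tau$.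

Suppose that $d_n=0$ infinitely often. By Lemma~\ref{lem:start} there is $n\ge n_0$ with $d_{n-1}=0$ and $d_n=1$. Then $\|\rho_n\|\le\tau$ by \eqref{eq:steercond}. If $d_n=\dots=d_k=1$ for some $k\ge n$, then $\|\rho_{k+1}\|\le\tau+\tau=\tau(1+d_k)$, and $\|y_{k+1}\|\le\ell$ by Proposition~\ref{prop:reference}(b). All conditions \eqref{eq:steercond} hold at time $k+1$, so $d_{k+1}=1$. By induction $d_k=1$ for all $k\ge n$, a contradiction.
\end{proof}

\section{Permanent steering is impossible}\label{sec:contradiction}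

For a.e.\ $\omega\in\mathcal T$ we can now fix $n_3\ge2$ such that $d_n=1$ for all $n\ge n_3$ and the bounds \eqref{eq:ap1}--\eqref{eq:ap3} hold for $n\ge n_3$. Then, for $n\ge n_3$,
\begin{equation}\label{eq:steady}
\|y_n\|\le\ell,\qquad v_n=s_n\Gamma\eta_ny_n,\qquad\|v_n\|\le2\ell\|\eta_n\| .
\end{equation}
Put, for $n\ge n_3$,
\[
J_n=\sum_{i=n_3}^{n-1}\kappa_i\,\eta_iy_iy_i^\top\eta_i^\top,\qquad\mathcal M_n=\sum_{i=n_3}^{n-1}\kappa_i\,\eta_iy_iw_{i+1}^\top .
\]
As in Section~\ref{sec:mechanism}, everything rests on the growth of $J_n$. For this and for the steps of $\beta_n$ we need better bounds for $W_n$ and $\eta_n$ than those in Lemma~\ref{lem:apriori}.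

\begin{lemma}\label{lem:energy}
For a.e.\ $\omega\in\mathcal T$, as $n\to\infty$,
\begin{gather}
\|\eta_n\|^2=O\Bigl(\frac{\log\log n}n\Bigr),\label{eq:etafine}\\
J_n=mR\log n+o(\log n),\qquad\mathcal M_n=o(\log n),\qquad\frac{G_n}{\log n}\to m\,\Gamma R\,\Gamma .\label{eq:J}
\end{gather}
\end{lemma}

\begin{proof}
\emph{Bound for $W_n$ and $\eta_n$.} Let $\Lambda_n=\sum_{i<n}y_i1_{\{\|y_i\|\le\ell\}}w_{i+1}^\top$. Each entry of $\Lambda_n$ is a martingale with increments bounded by $\ell L$. The maximal Azuma--Hoeffding inequality states that a martingale $(S_k)$ with $S_0=0$ and increments bounded by $a$ satisfies $P(\max_{k\le n}|S_k|\ge x)\le2e^{-x^2/(2na^2)}$. Apply it to an entry of $\Lambda$ with $n=2^{j+1}$, $a=\ell L$ and $x^2=4n\ell^2L^2\log j$, $j\ge2$: the probability is at most $2j^{-2}$. By the Borel--Cantelli lemma, $\|\Lambda_n\|=O((n\log\log n)^{1/2})$ a.s. By \eqref{eq:steady}, $N_n^1-\Lambda_n$ is constant for $n\ge n_3$, so $N_n^1$ satisfies the same bound. With \eqref{eq:ap2},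
\[
\operatorname{tr}W_n=\operatorname{tr}(N_n^1)^\top Y_n^{-1}N_n^1\le\frac{\|N_n^1\|_F^2}{\lambda_{\min}(Y_n)}=O(\log\log n),\qquad\|\eta_n\|^2\le\frac{\operatorname{tr}W_n}{\lambda_{\min}(Y_n)}=O\Bigl(\frac{\log\log n}n\Bigr).
\]

\emph{The noise term in \eqref{eq:W}.} Let $x_i=1-\kappa_i=y_i^\top Y_{i+1}^{-1}y_i\in[0,1)$. For $i\ge n_3$, $x_i\le C/i$ by \eqref{eq:steady} and \eqref{eq:ap2}. Since $\log\det Y_{i+1}-\log\det Y_i=-\log(1-x_i)=x_i+O(x_i^2)$ and, by \eqref{eq:ap2}, $\log\det Y_n=m\log n+O(1)$,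
\[
\sum_{i=n_3}^{n-1}x_i=m\log n+O(1).
\]
As $\sum_ix_i^2<\infty$, Lemma~\ref{lem:mart} shows that $\sum_ix_i(w_{i+1}w_{i+1}^\top-R)$ converges. Hence $\sum_{i=n_3}^{n-1}x_iw_{i+1}w_{i+1}^\top=mR\log n+O(1)$.

\emph{Growth of $J_n$.} Summing \eqref{eq:W} from $n_3$ to $n-1$,
\begin{equation}\label{eq:sumW}
J_n=W_{n_3}-W_n+\mathcal M_n+\mathcal M_n^\top+mR\log n+O(1).
\end{equation}
For each $j$, apply Lemma~\ref{lem:mart} with $f_i$ the $j$-th component of $\kappa_i\eta_iy_i$, $i\ge0$, and with the components of $w_{i+1}$. Because $\kappa_i^2\le\kappa_i$, $\sum_{i<n}f_i^2\le\operatorname{tr}J_n+O(1)$, so $\mathcal M_n=O(1)+o(\operatorname{tr}J_n)$. Taking traces in \eqref{eq:sumW}, with $\operatorname{tr}W_n=O(\log\log n)$, gives $\operatorname{tr}J_n(1+o(1))=m\operatorname{tr}R\,\log n+o(\log n)$. Hence $\operatorname{tr}J_n=O(\log n)$ and $\mathcal M_n=o(\log n)$, and \eqref{eq:sumW} gives the formula for $J_n$.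

\emph{Growth of $G_n$.} By \eqref{eq:G}, \eqref{eq:steady} and $s_i^2=1$, whatever the signs are, $G_n=G_{n_3}+\Gamma J_n\Gamma$. This gives the last limit in \eqref{eq:J}.
\end{proof}

\begin{lemma}\label{lem:sign}
For a.e.\ $\omega\in\mathcal T$, the sign $s_n=\operatorname{sgn}\det\beta_n$ is constant for all large $n$.
\end{lemma}

\begin{proof}
By \eqref{eq:steady} and \eqref{eq:ap3}, $\|\eta_ny_n+\tilde\beta_nv_n\|\le\ell\|\eta_n\|(1+2\|\tilde\beta_n\|)\to0$. Since $\Gamma R\,\Gamma>0$, \eqref{eq:J} gives $\lambda_{\min}(G_{n+1})\ge c\log n$. So by \eqref{eq:betastep} and \eqref{eq:etafine}, for large $n$,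
\[
\|\beta_{n+1}-\beta_n\|\le\frac{(L+1)\,2\ell\|\eta_n\|}{\lambda_{\min}(G_{n+1})}=O\Bigl(\frac{(\log\log n)^{1/2}}{n^{1/2}\log n}\Bigr)=o(\delta_n).
\]
If $\det\beta_n\det\beta_{n+1}<0$, some matrix on the segment from $\beta_n$ to $\beta_{n+1}$ is singular, so $\sigma_{\min}(\beta_n)\le\|\beta_{n+1}-\beta_n\|$. For large $n$ this is less than $\delta_n$, which contradicts Lemma~\ref{lem:kick}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Hypotheses (H1)--(H4) were checked in Section~\ref{sec:question}, and the properties of the reference and \eqref{eq:nonsing} in Proposition~\ref{prop:reference}.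

\emph{Instability.} Suppose $P(\mathcal T)>0$. For a.e.\ $\omega\in\mathcal T$, Lemma~\ref{lem:sign} gives $s\in\{1,-1\}$ and $n_4\ge n_3$ with $s_n=s$ for $n\ge n_4$. Then $v_n^\top=s\,y_n^\top\eta_n^\top\Gamma$, and summing \eqref{eq:H} yields
\[
H_n=H_{n_4}+s\bigl[(\mathcal M_n-\mathcal M_{n_4})^\top-(J_n-J_{n_4})\bigr]\Gamma,\qquad n\ge n_4 .
\]
By \eqref{eq:J}, $H_n/\log n\to-s\,mR\,\Gamma$ and $G_n/\log n\to m\,\Gamma R\,\Gamma$, so
\[
\tilde\beta_n=H_nG_n^{-1}\to-s\,mR\,\Gamma\cdot\tfrac1m\Gamma^{-1}R^{-1}\Gamma^{-1}=-s\,\Gamma^{-1},\qquad\text{i.e.}\quad\beta_n\to I-s\Gamma^{-1}.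
\]
By \eqref{eq:detlimit} the limit has a nonzero determinant of sign $-s$. So $s_n=\operatorname{sgn}\det\beta_n=-s$ for large $n$, which contradicts $s_n=s$. Hence $P(\mathcal T)=0$, and this is the first limit in the theorem.

\emph{Failure of optimality.} Suppose that $\limsup\frac1n\sum_{i\le n}\|y_i-y_i^*-w_i\|^2<\infty$ at some $\omega$. Since $y_i-w_i=z_{i-1}$ and $\|y_i^*\|\le\varepsilon$, we get $\sum_{i\le n}\|z_{i-1}\|^2=O(n)$, and hence also $\sum_{i\le n}\|z_i\|^2=O(n)$. Then $y_i=z_{i-1}+w_i$ gives $\sum_{i\le n}\|y_i\|^2=O(n)$, and $u_i=B_1^{-1}(z_i+A_1y_i)$ gives $\sum_{i\le n}\|u_i\|^2=O(n)$. So $\omega\in\mathcal T$, which is a null event. Therefore the second upper limit in the theorem is infinite almost surely.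
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{The \AA str\"om--Wittenmark Self-Tuning Regulator Revisited and ELS-Based Adaptive Trackers},
\texttt{http://lsc.amss.ac.cn/\textasciitilde hfchen/paper/00085060.pdf}.
\end{thebibliography}

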